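# No super minimal pair among the $\Sigma^0_2$ enumeration degrees

## 1. The two cuts of a real number

Let $r$ be an irrational real, and let
$$L=\{q\in\mathbb Q: q<r\},\qquad R=\{q\in\mathbb Q:q>r\},$$
where rationals are coded by natural numbers. Recall that $A\le_e B$ means that $A$ can be enumerated from any enumeration of $B$. It is witnessed by a c.e. set of axioms, each saying "if the finite set $F$ is contained in $B$, put $y$ into $A$".

First we choose $r$ so that neither $L$ nor $R$ is c.e., and so that $r$ is computable from the halting problem $\emptyset'$. Read the c.e. sets $W_e$ as sets of rationals, and start with the interval $[0,1]$. At each step we have an interval $[s,t]$ with rational endpoints. Divide it into thirds, $s<s'<t'<t$.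

* Step $2e$. Ask $\emptyset'$ whether $W_e$ contains a rational $q>s'$. If yes, pass to $[s,s']$; then $r\le s'<q$, so $q\in W_e\setminus L$. If no, pass to $[t',t]$; then any rational strictly between $s'$ and $t'$ lies in $L\setminus W_e$.
* Step $2e+1$. Ask whether $W_e$ contains a rational $q<t'$. If yes, pass to $[t',t]$; then $q<t'\le r$, so $q\in W_e\setminus R$. If no, pass to $[s,s']$; then any rational strictly between $s'$ and $t'$ lies in $R\setminus W_e$.

The intervals shrink to one point $r$. It is irrational, since the cuts of a rational are computable. As $\emptyset'$ computes the intervals, it decides for each rational $q$ whether $q<r$: wait until $q$ is outside the current interval. So $L$ and $R$ are $\Delta^0_2$ and not c.e.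

Let $A=L\oplus R$. Both $L$ and $R$ are nontrivial pieces of $A$. Suppose that a set $B$ completes each of these pieces to all of $A$, that is,
$$A=\Phi_0(L\oplus B)=\Phi_1(R\oplus B)$$
for enumeration operators $\Phi_0,\Phi_1$. We claim that $A\le_e B$ already. Enumerate $y$ whenever there are an axiom for $y$ in $\Phi_0$ with use $E_0\oplus C_0$ and an axiom for $y$ in $\Phi_1$ with use $E_1\oplus C_1$ such that
$$C_0\cup C_1\subseteq B\qquad\text{and}\qquad q<q'\ \text{ for all } q\in E_0,\ q'\in E_1 .$$
If $y\in A$, there are axioms with $E_0\subseteq L$, $E_1\subseteq R$ and $C_0,C_1\subseteq B$, so $y$ is enumerated. Conversely, let $y$ be enumerated. If $E_0\not\subseteq L$ and $E_1\not\subseteq R$, there are $q\in E_0$ with $q>r$ and $q'\in E_1$ with $q'<r$, contradicting $q<q'$. So $E_0\subseteq L$ or $E_1\subseteq R$, and the corresponding axiom shows $y\in A$.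

Thus a set that recovers this $A$ from each of its two cuts must already enumerate $A$ alone. The same computation, with an arbitrary set $Q$ in place of $A$ and with $B=\emptyset$, shows that a set $Q$ with $Q\le_e L$ and $Q\le_e R$ is c.e.

Can it be otherwise for some other $A$? Could there be an $A$, and a $B$ sharing no information with $A$, such that every nontrivial piece of $A$ together with $B$ gives back all of $A$? And could this happen in both directions at once? We shall answer the last question for $\Sigma^0_2$ sets.

## 2. Minimal, strong minimal and super minimal pairs

We fix terminology. Let $(W_e)_e$ be a uniform enumeration of the c.e. sets and $(D_u)_u$ a canonical listing of the finite sets. The enumeration operator $\Psi_e$ is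
$$\Psi_e(X)=\{x:\exists u\,[\langle x,u\rangle\in W_e\wedge D_u\subseteq X]\},$$
and $A\le_e B$ iff $A=\Psi_e(B)$ for some $e$. The partial order of the $\equiv_e$-classes is $\mathcal D_e$. It is an upper semilattice, with join given by $A\oplus B=\{2x:x\in A\}\cup\{2x+1:x\in B\}$. Its least element $\mathbf 0$ is the degree of the c.e. sets. The substructure $\mathcal D_e(\le\mathbf 0')$ consists of the degrees of the $\Sigma^0_2$ sets. If $B$ is $\Sigma^0_2$ and $A=\Psi_e(B)$, the displayed formula shows that $A$ is $\Sigma^0_2$; so every degree below a $\Sigma^0_2$ degree is $\Sigma^0_2$. A set is $\Delta^0_2$ iff it is both $\Sigma^0_2$ and $\Pi^0_2$, equivalently (the limit lemma) iff it has a computable approximation $A_s$ whose value at each argument is eventually constant and correct.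

**Definition.** Nonzero degrees $\mathbf a,\mathbf b$ form a *minimal pair* if the only degree below both is $\mathbf 0$. They form a *strong minimal pair* if they form a minimal pair and, for every nonzero $\mathbf x\le\mathbf a$, we have $\mathbf b\vee\mathbf x\ge\mathbf a$. They form a *super minimal pair* if both $(\mathbf a,\mathbf b)$ and $(\mathbf b,\mathbf a)$ are strong minimal pairs.

For instance, the degrees of $L$ and $R$ in Section 1 form a minimal pair. We shall see in Section 3 that this pair is not strong.

The question, posed in "Strong Minimal Pairs in the Enumeration Degrees" (https://github.com/JosiahJG/josiahjg.github.io), is whether there is a super minimal pair in $\mathcal D_e(\le\mathbf 0')$. The answer is no, and more is true.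

**Theorem 1.** Let $\mathbf a,\mathbf b$ be nonzero $\Sigma^0_2$ enumeration degrees. Then the two conditions

* (i) $\mathbf b\vee\mathbf x\ge\mathbf a$ for every nonzero $\mathbf x\le\mathbf a$,
* (ii) $\mathbf a\vee\mathbf y\ge\mathbf b$ for every nonzero $\mathbf y\le\mathbf b$

both hold if and only if $\mathbf a=\mathbf b$.

**Corollary.** There is no super minimal pair in $\mathcal D_e(\le\mathbf 0')$.

Indeed, a super minimal pair of $\Sigma^0_2$ degrees would satisfy (i) and (ii), while $\mathbf a\ne\mathbf b$ because $\mathbf a,\mathbf b$ are nonzero and only $\mathbf 0$ is below both. It does not matter whether $\mathbf x,\mathbf y$ range over $\mathcal D_e$ or over $\mathcal D_e(\le\mathbf 0')$, since degrees below a $\Sigma^0_2$ degree are $\Sigma^0_2$. Nothing is claimed here about one-sided strong minimal pairs.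

Some cases of Theorem 1 are immediate. If $\mathbf a=\mathbf b$, both conditions hold trivially. If $\mathbf b<\mathbf a$, then $\mathbf x=\mathbf b$ violates (i), since $\mathbf b\vee\mathbf b=\mathbf b\not\ge\mathbf a$. If $\mathbf a<\mathbf b$, then $\mathbf y=\mathbf a$ violates (ii). So the content lies in incomparable degrees.

## 3. Splitting a $\Delta^0_2$ set

In Section 1 we used only that the computable relation $q<q'$ holds on $L\times R$ and fails on $\overline L\times\overline R$. We isolate this property and then produce it inside an arbitrary non-c.e. $\Delta^0_2$ set.

**Lemma 1.** If $A$ is $\Delta^0_2$ and not c.e., there are non-c.e. sets $X_0,X_1\le_eA$ and a c.e. set $W$ with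
$$X_0\times X_1\subseteq W\qquad\text{and}\qquad(\overline{X_0}\times\overline{X_1})\cap W=\emptyset.$$

**Lemma 2.** With $X_0,X_1,W$ as in Lemma 1, for all $C,Q$: if $Q\le_eX_0\oplus C$ and $Q\le_eX_1\oplus C$, then $Q\le_eC$.

**Proof of Lemma 2.** Let $Q=\Phi_0(X_0\oplus C)=\Phi_1(X_1\oplus C)$. We claim that $y\in Q$ iff there are axioms for $y$ in $\Phi_0$ with use $E_0\oplus C_0$ and in $\Phi_1$ with use $E_1\oplus C_1$ such that $C_0,C_1\subseteq C$ and $E_0\times E_1\subseteq W$. As $W$ is c.e., this gives $Q\le_eC$. If $y\in Q$, take axioms with $E_i\subseteq X_i$ and $C_i\subseteq C$; then $E_0\times E_1\subseteq X_0\times X_1\subseteq W$. Conversely, given such axioms, there cannot be both an $x\in E_0\setminus X_0$ and an $x'\in E_1\setminus X_1$, since then $(x,x')\in W\cap(\overline{X_0}\times\overline{X_1})$. So $E_i\subseteq X_i$ for some $i$, and $y\in Q$ by the corresponding axiom. $\square$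

**Proof of Lemma 1.** Let $A_s\to A$ be a computable approximation. For $q=2e+i$ with $i<2$, let $N_q$ be the requirement $X_i\ne W_e$. The plan for $N_q$ is to copy longer and longer pieces of $A$ into $X_i$: if $W_e$ equaled $X_i$ on the copies, $A$ would be c.e. The set $W$ is built along the way, and violations of its second property are repaired by force.

At each stage $N_q$ has finitely many *current witnesses* $x(q,0),\dots,x(q,\ell-1)$, initially with $\ell=0$. Each is appointed as a fresh number "of side $i$". A number appointed as $x(q,a)$ keeps forever its priority $q$, its attached number $a$ and the axiom "$x\in X_i$ if $a\in A$". A number may also be *filled*, that is, put into $X_i$ unconditionally. $X_i$ consists of exactly the side-$i$ numbers that enter by these rules, so $X_i\le_eA$. An appointed number is *in at $s$* if it has been filled or its attached $a$ is in $A_s$; otherwise it is *out at $s$*. Stage $s$ is as follows.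

1. Enumerate into $W$ all pairs $(x,x')$ of appointed numbers, $x$ of side 0 and $x'$ of side 1, that are both in at $s$.
2. Go through the pairs $(x,x')\in W$ in some order. If both members are out at $s$ when the pair is considered, fill the one with larger priority $q$. (The priorities differ in parity, hence are different.) If it is a current witness of $N_q$, cancel all current witnesses of $N_q$, so that $\ell=0$ again.
3. For each $q=2e+i\le s$: if $A_s(a)=W_{e,s}(x(q,a))$ for all $a<\ell$, where $\ell$ is the number of current witnesses, appoint a fresh $x(q,\ell)$.

**Step 1: each $N_q$ appoints finitely many numbers and is satisfied.** We use induction on $q$. By the induction hypothesis, and since a number is filled at most once, there is $s_0$ such that at stages $\ge s_0$ no number of priority $<q$ is appointed or filled, and $A_s(a)$ is constant for all $a$ attached to such numbers. Suppose a number $x'$ of $N_q$ is filled at some $s\ge s_0$. The cause is a pair in $W$ whose other member has priority $<q$ and is out at $s$. By choice of $s_0$ this other member is out at all stages $\ge s_0$. A pair enters $W$ only when both members are in, so this pair entered $W$ before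 $s_0$, and $x'$ was appointed before $s_0$. There are only finitely many such $x'$. Hence there is $s_1$ after which no number of $N_q$ is filled and no witness of $N_q$ is canceled.

If infinitely many witnesses were appointed after $s_1$, then $x(q,a)$ would eventually be permanently defined for all $a$, computably in $a$. For each $a$ there would be infinitely many stages $s$ with $A_s(a)=W_{e,s}(x(q,a))$, so $A(a)=W_e(x(q,a))$ since both sides converge. Then $A$ would be c.e., a contradiction. So appointments stop. If in the limit $A(a)=W_e(x(q,a))$ held for all $a<\ell$, the condition in 3 would hold at some late stage and a further witness would be appointed. So there is a permanent witness with $A(a)\ne W_e(x(q,a))$. It is never filled, because filling would cancel it, so $X_i(x(q,a))=A(a)\ne W_e(x(q,a))$.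

**Step 2: the two properties of $W$.** If $(x,x')\in X_0\times X_1$, both numbers are in at all large stages, so $(x,x')\in W$. Now let $(x,x')\in W$ with $x\notin X_0$ and $x'\notin X_1$. Neither number is ever filled, and their attached numbers are not in $A$, so both are out at all large stages. Then one of them is filled in part 2 of such a stage, a contradiction. $\square$

As a first use, let $(\mathbf a,\mathbf b)$ be the degrees of $L$ and $R$ from Section 1. If $L\le_eR$, then $L$ would be below both cuts, hence c.e.; so $L\not\le_eR$. Lemma 2 with $Q=L$, $C=R$ and the sets $X_0,X_1\le_eL$ from Lemma 1 gives $L\not\le_eX_i\oplus R$ for some $i$. So this minimal pair is not strong.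

The remaining part of Theorem 1 is the following.

**Theorem 2.** Let $A,B$ be $\Sigma^0_2$ sets, neither of them $\Delta^0_2$, with $A\not\le_eB$. Then there are non-c.e. $X\le_eA$ and $Y\le_eB$ such that $A\not\le_eX\oplus B$ or $B\not\le_eY\oplus A$.

**Proof of Theorem 1 from Theorem 2.** If $\mathbf a=\mathbf b$, (i) and (ii) are trivial. Let $\mathbf a\ne\mathbf b$. The statement is symmetric, so we may assume $\mathbf a\not\le\mathbf b$. Take $A\in\mathbf a$ and $B\in\mathbf b$; neither is c.e.

* If $A$ is $\Delta^0_2$, take $X_0,X_1\le_eA$ from Lemma 1. As $A\not\le_eB$, Lemma 2 with $Q=A$, $C=B$ gives an $i$ with $A\not\le_eX_i\oplus B$, so (i) fails.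
* If $B$ is $\Delta^0_2$ and $\mathbf b\le\mathbf a$, then $\mathbf x=\mathbf b$ violates (i). If $B$ is $\Delta^0_2$ and $\mathbf b\not\le\mathbf a$, Lemmas 1 and 2 applied to $B$, with $Q=B$ and $C=A$, violate (ii).
* Otherwise Theorem 2 gives a violation of (i) or of (ii). $\square$

From now on we prove Theorem 2.

## 4. Alternating approximations, columns, and bets that lose

It is natural to run the proof of Lemma 1 with a $\Sigma^0_2$ set $A$, whose approximation satisfies only that each $a\in A$ is in $A_s$ for almost all $s$. An element $a\notin A$ may then enter and leave $A_s$ infinitely often. The step that breaks is "out at $s$, hence out at all stages $\ge s_0$".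

Here is the smallest instance. Let $0\notin A$, with $0\in A_s$ exactly at even $s$. Suppose $N_0$ has a current witness $x=x(0,0)$. It is never filled, since in each pair the member with larger priority number is filled. Each time $N_1$ appoints $x'=x(1,0)$, both $x$ and $x'$ are in at the next even stage, so $(x,x')$ is in $W$ from then on, and at the latest at the following odd stage $x'$ has been filled and all witnesses of $N_1$ have been canceled. So $N_1$ appoints infinitely many numbers, loses every one, and the argument for $X_1\ne W_0$ is gone.

Where convergence is lost, however, non-c.e.-ness becomes cheap. Write $X^{[m]}=\{k:\langle m,k\rangle\in X\}$ for the $m$-th column of $X$. Suppose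
$$X^{[m]}=\omega\ \text{ if } m\in A,\qquad X^{[m]}\ \text{ finite if } m\notin A. \tag{1}$$
Then $A=\{m:\forall k\ \langle m,k\rangle\in X\}$. If $X$ were c.e., $A$ would be $\Pi^0_2$, hence $\Delta^0_2$. So if $A$ is $\Sigma^0_2$ and not $\Delta^0_2$, then (1) alone makes $X$ non-c.e. We are free to add finitely many elements to each column.

We now try to use this freedom to get $A\ne\Gamma(X\oplus B)$ for a given operator $\Gamma$ of index $e$. Start from $X=\{\langle m,k\rangle:m\in A\}$. Suppose that at stage $v$ we see $c\notin A_v$ and an axiom "$c\in\Gamma(X\oplus B)$ if $E\subseteq X$ and $F\subseteq B$" with $F\subseteq B_v$. Let $p=\max(c,e)$, and suppose the elements of $E$ in columns $<p$ seem to be in $X$. We bet that $c\notin A$ and $F\subseteq B$: we add to $X$ all $\langle m,k\rangle$ with $m\ge p$ and $k\le v$, on the condition that $A_v\subseteq A$. This keeps $X\le_eA$. If $A_v\subseteq A$, if the elements of $E$ in columns $<p$ really are in $X$, and if the bet is right, then $c\in\Gamma(X\oplus B)\setminus A$ and we have won.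

The trouble is a bet that is right about $A$ and wrong about $B$. Suppose we bet again whenever no earlier bet has its set $F$ inside the current $B_v$. Take $e=c=0$ and $0,5\notin A$, let $B$ contain only even numbers, and let the axioms for $0$ be those with $E=\{\langle5,k\rangle\}$ and $F=\{k\}$, for all odd $k$. The properties of the approximation allow that there are stages $v_1<v_3<v_5<\cdots$, with the $k$-th axiom present by stage $v_k$, such that $A_{v_k}\subseteq A$ and the odd number $k$ is in $B_v$ only for $v=v_k$. Then we bet at every $v_k$. As $A_{v_k}\subseteq A$, each bet adds $\langle5,j\rangle$ for all $j\le v_k$ for good. So $X^{[5]}=\omega$ although $5\notin A$, and (1) is destroyed. If instead we bet only once, one lost bet may block a later bet that would have won.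

The way out is to make the other half of Theorem 2 pay for lost bets. We build $X\le_eA$ and $Y\le_eB$ together and need to refute only one of $A=\Gamma(X\oplus B)$ and $B=\Lambda(Y\oplus A)$. So we may suppose that both are true and aim for a contradiction. Under this supposition a belief $F\subseteq B$ can be backed by $\Lambda$-axioms. We bet on the X-side only when such a backing for $F$ is visible. If the bet is right about $A$ but $F\not\subseteq B$, then some $b\notin B$ is backed by a $\Lambda$-axiom whose $A$-part is correct, and a bet on the Y-side, at $b$, can enumerate $b$ into $\Lambda(Y\oplus A)$. So a lost bet on one side offers a won bet on the other. If nobody ever places a bet that is right in this sense, then $\Gamma$-axioms with $F\subseteq B$ are trustworthy, and they enumerate $A$ from $B$, against $A\not\le_eB$.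

One more point needs care. A backing of $b\in B$ uses elements of $Y$, and such an element may have been put into $Y$ by an earlier bet. The reason for its presence in $Y$ is then again a statement about finite subsets of $B$, and it also must be backed. Therefore one must be able to bet on earlier bets, and not only on numbers. This is the purpose of the targets defined next.

## 5. Good stages, targets and supported elements

Let $A,B$ be as in Theorem 2.

**Step 1: an approximation that is infinitely often correct.** Let $Z=A\oplus B$, a $\Sigma^0_2$ set. There is an infinite c.e. set $H$ with $z\in Z\iff\exists x\,\langle z,x\rangle\notin H$. (To make $H$ infinite, shift $x$ by one and put all $\langle z,0\rangle$ into $H$.) Let $f$ be a one-one computable enumeration of $H$ and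
$$Z_s=\{z:\exists x\,[\langle z,x\rangle<f(s),\ \langle z,x\rangle\notin\{f(0),\dots,f(s)\}]\},$$
a finite set. For instance, if $f(0)=3$, $f(1)=7$, $f(2)=5$, then the codes used at $s=1$ are $0,1,2,4,5,6$ and those used at $s=2$ are $0,1,2,4$; the code $5$ was used wrongly at $s=1$, and the smaller value $f(2)$ reveals this.

If $z\in Z$, say $\langle z,x\rangle\notin H$, then $f(s)>\langle z,x\rangle$ for almost all $s$ because $f$ is one-one, so $z\in Z_s$ for almost all $s$. There are infinitely many $s$ such that $f(t)>f(s)$ for all $t>s$. For such $s$, a number below $f(s)$ that is not among $f(0),\dots,f(s)$ is not in $H$, so $Z_s\subseteq Z$. Write $Z_s=A_s\oplus B_s$.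

Fix a computable numbering of the *tasks*, to be defined in Section 7. Replace each $s$ by a block of $s+1$ stages $v$ with the same sets $A_v,B_v$, devoted to tasks number $0,1,\dots,s$ in turn. This gives a computable sequence of pairs of finite sets with the following properties.

* (G1) Each $a\in A$ is in $A_v$ for almost all $v$, and each $b\in B$ is in $B_v$ for almost all $v$.
* (G2) For each task there are infinitely many *good* stages, meaning $A_v\subseteq A$ and $B_v\subseteq B$, devoted to it.

**Step 2: the operators.** Let $(\Gamma_e,\Lambda_e)_{e\in\omega}$ be a uniform list of all pairs of c.e. sets of axioms. Here $c\in\Gamma(X\oplus B)$ iff some $\langle c,E,F\rangle\in\Gamma$ has $E\subseteq X$ and $F\subseteq B$; and $b\in\Lambda(Y\oplus A)$ iff some $\langle b,E,D\rangle\in\Lambda$ has $E\subseteq Y$ and $D\subseteq A$, with $E,F,D$ finite. Let $\Gamma_{e,v},\Lambda_{e,v}$ be uniformly computable finite sets, increasing in $v$, with unions $\Gamma_e,\Lambda_e$, all of whose axioms mention only numbers $<v$; this includes the components $m,k$ of elements $\langle m,k\rangle$ of $E$.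

**Step 3: targets.** This makes precise what one may bet on. At each stage $v$ at most one *act* is performed, an X-act or a Y-act, by one requirement $e=e(v)$. The rules follow in Section 7. An X-act at $v$ is performed *on* an X-target $n(v)<v$, a Y-act on a Y-target $\tau(v)<v$.

**Definition.** The *X-targets* are the numbers $a\in\omega$ (*number-targets*) and the stages $v$ at which an X-act was performed (*act-targets*, formally distinguished from numbers). A target is called $<v$ if the underlying number or stage is $<v$. Each X-target $n$ has a finite family $\mathcal D(n)$ of finite sets and a level $p(n)$: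

* for a number-target $a$: $\mathcal D(a)=\{\{a\}\}$ and $p(a)=a$;
* for an act-target $v$, an X-act by $e$ on $n=n(v)$: $\mathcal D(v)=\mathcal D(n)\cup\{A_v\}$ and $p(v)=\max(p(n),e)$.

For a set $C$ write $C\models n$ if some $D\in\mathcal D(n)$ satisfies $D\subseteq C$. Call $n$ *true* if $A\models n$, otherwise *false*. So the number-target $a$ is true iff $a\in A$.

The *Y-targets* $\tau$ are the number-targets $b$, with $\mathcal D(b)=\{\{b\}\}$ and $p(b)=b$, and the stages $v$ of Y-acts: a Y-act at $v$ by $e$ on $\tau=\tau(v)$ has $\mathcal D(v)=\mathcal D(\tau)\cup\{B_v\}$ and $p(v)=\max(p(\tau),e)$. A Y-target $\tau$ is *true* iff $B\models\tau$.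

*Example.* Let $A_5=\{2,3\}$ and suppose that at stage 5 requirement 1 performs an X-act on the number-target $0$. Then $\mathcal D(5)=\{\{0\},\{2,3\}\}$ and $p(5)=1$. Let $A_9=\{2,7\}$ and suppose that requirement 4 performs an X-act on the act-target $5$ at stage 9. Then $\mathcal D(9)=\{\{0\},\{2,3\},\{2,7\}\}$ and $p(9)=4$. If $2,7\in A$ and $0,3\notin A$, then the number-target $0$ and the act-target $5$ are false and the act-target $9$ is true.

**Definition.** A target $n$ *supports* $\langle m,k\rangle$ if either $n$ is the number-target $m$, or $n$ is an act-target $v$ with $p(v)\le m$ and $k\le v$. In both cases $p(n)\le m$. Put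
$$X=\{\langle m,k\rangle:\text{some true X-target supports }\langle m,k\rangle\},$$
$$X_v=\{\langle m,k\rangle:\text{some X-target }n\text{ with }A_v\models n\text{ supports }\langle m,k\rangle,\ n\text{ a number-target or an act-target}<v\},$$
and define $Y$ and $Y_v$ in the same way from Y-targets, $B$, and $B_v\models\tau$.

In the example the act-target $9$ supports exactly the $\langle m,k\rangle$ with $m\ge4$ and $k\le9$.

The construction will be computable, so targets, families and levels are computable. Hence $X\le_eA$ by the axioms "$\langle m,k\rangle\in X$ if $D\subseteq A$", for $D\in\mathcal D(n)$ and $n$ supporting $\langle m,k\rangle$; likewise $Y\le_eB$. We note two facts.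

(2) If $A_v\subseteq A$ then $X_v\subseteq X$. Each $x\in X$ lies in $X_v$ for almost all $v$. If $n$ is true then $A_v\models n$ for almost all $v$; if $n$ is false and $A_v\subseteq A$ then $A_v\not\models n$. The same holds for $Y$ and $B$.

Indeed, $A_v\models n$ and $A_v\subseteq A$ imply $A\models n$, which gives the first and the last statement. If $n$ is true, some finite $D\in\mathcal D(n)$ is contained in $A$, hence by (G1) in almost all $A_v$; and an act-target is $<v$ for almost all $v$.

(3) For each $m$, the column $X_v^{[m]}$ is $\omega$ (if $m\in A_v$) or a finite initial segment of $\omega$. The same holds for $Y_v$.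

Indeed, if $m\notin A_v$, only the finitely many act-targets $u<v$ contribute, each contributing nothing or $\{0,\dots,u\}$.

## 6. Evidence and certificates

We now formalize "backing". Put $p_e(n)=\max(p(n),e)$ for any target $n$.

**Definition.** An *$e$-evidence* for an X-target $n$ is
$$\varepsilon=(D,(\langle c,E_c,F_c\rangle)_{c\in D})\quad\text{with } D\in\mathcal D(n)\text{ and all }\langle c,E_c,F_c\rangle\in\Gamma_e.$$
Put $E(\varepsilon)=\bigcup_cE_c$ and $F(\varepsilon)=\bigcup_cF_c$. An *$e$-evidence* for a Y-target $\tau$ is
$$\delta=(F,(\langle b,E_b,D_b\rangle)_{b\in F})\quad\text{with }F\in\mathcal D(\tau)\text{ and all }\langle b,E_b,D_b\rangle\in\Lambda_e.$$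
Put $E(\delta)=\bigcup_bE_b$ and $D(\delta)=\bigcup_bD_b$.

So an evidence for $n$ selects one way for $n$ to be true, and one $\Gamma_e$-axiom for each number involved. For a number-target $a$ it is just one axiom $\langle a,E_a,F_a\rangle$. For the act-target $5$ of the example it is either an axiom for $0$, or an axiom for $2$ together with an axiom for $3$.

**Definition.** A *B-certificate* for $e$ is a finite function $\mathcal T$ assigning to each Y-target $\tau\in\mathrm{dom}\,\mathcal T$ an $e$-evidence $\delta_\tau$ for $\tau$, such that each $\langle m,k\rangle\in E(\delta_\tau)$ with $e\le m<p_e(\tau)$ is supported by some $\tau'\in\mathrm{dom}\,\mathcal T$. (Then $p(\tau')\le m$ and $e\le m$, so $p_e(\tau')\le m<p_e(\tau)$.) Let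
$$\mathrm{low}(\mathcal T)=\Big\{\langle m,k\rangle\in\bigcup_\tau E(\delta_\tau):m<e\Big\}.$$
$\mathcal T$ *covers* $F$ if every $b\in F$, as a number-target, is in $\mathrm{dom}\,\mathcal T$. $\mathcal T$ is *valid at $v$* if all its targets are $<v$, its axioms are in $\Lambda_{e,v}$, all $D(\delta_\tau)\subseteq A_v$, and $\mathrm{low}(\mathcal T)\subseteq Y_v$.

An *A-certificate* for $e$ is, symmetrically, a finite function $\mathcal S$ assigning to X-targets $n$ evidences $\varepsilon_n$, with axioms from $\Gamma_e$, such that each $\langle m,k\rangle\in E(\varepsilon_n)$ with $e\le m<p_e(n)$ is supported by some $n'\in\mathrm{dom}\,\mathcal S$. The set $\mathrm{low}(\mathcal S)$ and the notion *covers* are defined as before. $\mathcal S$ is *valid at $v$* if its targets are $<v$, its axioms are in $\Gamma_{e,v}$, all $F(\varepsilon_n)\subseteq B_v$, and $\mathrm{low}(\mathcal S)\subseteq X_v$. We write $(n,\varepsilon)\in\mathcal S$ for $n\in\mathrm{dom}\,\mathcal S$ and $\varepsilon_n=\varepsilon$; similarly for $\mathcal T$.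

*Example.* Let $e=1$, and let $\Lambda_1$ contain
$$\langle3,\{\langle0,2\rangle,\langle2,1\rangle,\langle7,0\rangle\},\{4\}\rangle\quad\text{and}\quad\langle2,\{\langle5,5\rangle\},\emptyset\rangle .$$
Assign these axioms to the number-targets $3$ and $2$. For $\tau=3$ we have $p_1(3)=3$, and the three elements of $E$ illustrate the three possible positions. The element $\langle0,2\rangle$ lies in a column $<e$: it is in $\mathrm{low}(\mathcal T)$ and is compared with $Y_v$. The element $\langle2,1\rangle$ has $e\le2<p_1(3)$, so it must be supported inside $\mathcal T$, and it is, by the number-target $2$. The element $\langle7,0\rangle$ has $7\ge p_1(3)$, and nothing is required: a later Y-act on $3$ would itself put it into $Y$. For $\tau=2$, the element $\langle5,5\rangle$ also lies in a column $\ge p_1(2)=2$. So this is a B-certificate covering $\{3\}$, with $\mathrm{low}(\mathcal T)=\{\langle0,2\rangle\}$. It is valid at all $v$ large enough that the two axioms are in $\Lambda_{1,v}$ and the targets are $<v$, provided that $4\in A_v$ and $\langle0,2\rangle\in Y_v$.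

## 7. The rules for acting

Tasks are all formal triples "X: $(e,n,\varepsilon)$" and "Y: $(e,\tau,\delta)$", where $n,\tau$ are codes of possible targets and $\varepsilon,\delta$ are codes of tuples of the above form.

Let stage $v$ be devoted to X: $(e,n,\varepsilon)$. If $n$ is not an X-target $<v$, or $\varepsilon$ is not an $e$-evidence for $n$ with all axioms in $\Gamma_{e,v}$, do nothing. Otherwise let $p=p_e(n)$.

**Definition.** An X-act $u<v$ of $e$, with target $n(u)$, evidence $\varepsilon(u)$ and recorded B-certificate $\mathcal T_u$, is *alive at $v$* if
$$A_u\subseteq A_v,\qquad A_v\not\models n(u),\qquad L_u:=\mathrm{low}(\mathcal T_u)\subseteq Y_v .$$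

**X-rule.** Perform an X-act of $e$ on $n$ with evidence $\varepsilon$ at stage $v$ iff all of the following hold.

* (a) $A_v\not\models n$.
* (b) $F(\varepsilon)\subseteq B_v$, and every $\langle m,k\rangle\in E(\varepsilon)$ with $m<p$ is in $X_v$.
* (c) There is a B-certificate for $e$ valid at $v$ covering $F(\varepsilon)$. Record the least one as $\mathcal T_v$, and put $L_v=\mathrm{low}(\mathcal T_v)$.
* (d1) For each X-act $u$ of $e$ alive at $v$ with $p(u)\le p$ there is a Y-act $w<u$ of $e$ with $(n,\varepsilon)\in\mathcal S_w$.
* (d2) No X-act $u$ of $e$ alive at $v$ has $(n(u),\varepsilon(u))=(n,\varepsilon)$.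

Then $p(v)=p$, in accordance with Section 5.

**Y-rule.** At a stage $v$ devoted to Y: $(e,\tau,\delta)$, do nothing unless $\tau$ is a Y-target $<v$ and $\delta$ is an $e$-evidence for $\tau$ with axioms in $\Lambda_{e,v}$. In that case let $p=p_e(\tau)$, and perform a Y-act of $e$ on $\tau$ with evidence $\delta$ iff all of the following hold.

* (a) $B_v\not\models\tau$.
* (b) $D(\delta)\subseteq A_v$, and every $\langle m,k\rangle\in E(\delta)$ with $m<p$ is in $Y_v$.
* (c) There is an A-certificate for $e$ valid at $v$ covering $D(\delta)$. Record the least one as $\mathcal S_v$, and put $L_v=\mathrm{low}(\mathcal S_v)$.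
* (d1) For each Y-act $w$ of $e$ alive at $v$ with $p(w)\le p$ there is an X-act $u<w$ of $e$ with $(\tau,\delta)\in\mathcal T_u$.
* (d2) No Y-act $w$ of $e$ alive at $v$ has $(\tau(w),\delta(w))=(\tau,\delta)$.

Here a Y-act $w<v$ is *alive at $v$* iff $B_w\subseteq B_v$, $B_v\not\models\tau(w)$ and $L_w\subseteq X_v$.

For instance, the act $5$ of the example in Section 5, if it has $L_5=\emptyset$, is alive at $v>5$ iff $2,3\in A_v$ and $0\notin A_v$.

At each stage only finitely many candidates have to be checked, and $X_v,Y_v$ are decidable, so the construction is computable. Everything is symmetric under exchanging $A,X,\Gamma,\mathcal S$ with $B,Y,\Lambda,\mathcal T$.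

The roles of the conditions are these. By (a) and (b), the act is a bet on a target that looks false, with an evidence that looks correct. Condition (c) demands the backing. An alive act looks as if its bet were still right, so (d1) forbids further acts at its level or higher. The exception in (d1) is for pairs $(n,\varepsilon)$ used in the certificate of an opposite act *earlier than* $u$: these are the bets by which a lost opposite bet is to be avenged. As only finitely many acts are earlier than $u$, the exception is finite, and (d2) forbids repetitions.

## 8. Finitely many real acts, and the columns of $X$ and $Y$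

This section does not use any assumption about $\Gamma_e$ or $\Lambda_e$. It shows that $X$ has property (1), and that $Y$ has the analogous property.

**Definition.** An X-act $v$ is *real* if $A_v\subseteq A$ and $n(v)$ is false. A Y-act $v$ is *real* if $B_v\subseteq B$ and $\tau(v)$ is false.

**Lemma 3.** Each $e$ performs only finitely many real X-acts, and only finitely many real Y-acts.

**Proof.** Suppose $e$ performs infinitely many real X-acts. We thin them out to a sequence in which earlier acts are alive at later ones, and then use (d1) and (d2).

If $v$ is real, $A_v$ is a finite subset of $A$, so by (G1) it is contained in almost all $A_{v'}$. So we can choose real X-acts $v_1<v_2<\cdots$ of $e$ with $A_{v_i}\subseteq A_{v_j}$ for $i<j$. Also $A_{v_j}\not\models n(v_i)$, by (2), since $A_{v_j}\subseteq A$ and $n(v_i)$ is false. Thinning again, $p(v_1)\le p(v_2)\le\cdots$. For each of the finitely many $m<e$, the column $Y_{v_i}^{[m]}$ is by (3) an initial segment of $\omega$, determined by its size in the well-ordered set $\omega+1$. Every infinite sequence in a well-ordered set has an infinite nondecreasing subsequence. Thinning $e$ more times, we get $Y_{v_i}^{[m]}\subseteq Y_{v_j}^{[m]}$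 for all $m<e$ and $i<j$. Since $\mathcal T_{v_i}$ is valid at $v_i$, we have $L_{v_i}\subseteq Y_{v_i}$, and $L_{v_i}$ lies in columns $<e$; hence $L_{v_i}\subseteq Y_{v_j}$. Thus $v_i$ is alive at $v_j$ for all $i<j$.

Apply (d1) at stage $v_j$, $j\ge2$, with $u=v_1$, which is alive with $p(v_1)\le p(v_j)$. It says that $(n(v_j),\varepsilon(v_j))$ belongs to
$$\bigcup\{\mathcal S_w:w<v_1\text{ a Y-act of }e\},$$
a finite set not depending on $j$. Hence for some $2\le i<j$ the pairs of $v_i$ and $v_j$ coincide. As $v_i$ is alive at $v_j$, this contradicts (d2) at $v_j$. The Y-side is symmetric. $\square$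

**Lemma 4.** For each $m$ there are only finitely many true act-targets $v$ on the X-side with $p(v)\le m$. The same holds on the Y-side.

**Proof.** An act-target may be true without being real, because it inherits $\mathcal D(n(v))$. We trace where its truth comes from. Let $v$ be a true act-target with $p(v)\le m$, and consider its chain $r_0,r_1,\dots,r_j=v$, where $r_0$ is a number-target and $r_{i+1}$ is an X-act on $r_i$. Levels are nondecreasing along the chain and the families $\mathcal D$ increase. So $r_0=p(r_0)\le m$, and $e(r_i)\le p(r_i)\le m$ for $i\ge1$.

Let $i$ be least with $r_i$ true, and let $r=r_i$. If $i=0$, then $r$ is one of the number-targets $\le m$. If $i>0$, then $r_{i-1}$ is false and $\mathcal D(r_i)=\mathcal D(r_{i-1})\cup\{A_{r_i}\}$, so $A_{r_i}\subseteq A$, and $r_i$ is a real act of some $e\le m$. By Lemma 3 there are only finitely many possibilities for $r$.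

Now fix the true target $r$. If $v\ne r$, then $r$ occurs in the chain at or before $n(v)$, so $\mathcal D(r)\subseteq\mathcal D(n(v))$. By (a) at stage $v$ we have $A_v\not\models n(v)$, hence $A_v\not\models r$. By (2) this holds for only finitely many $v$. The Y-side is symmetric. $\square$

**Lemma 5.** For each $m$: $X^{[m]}=\omega$ if $m\in A$, and $X^{[m]}$ is finite if $m\notin A$; similarly for $Y$ and $B$. The sets $X$ and $Y$ are not c.e.

**Proof.** If $m\in A$, the number-target $m$ is true and supports all $\langle m,k\rangle$. If $m\notin A$, the elements of column $m$ are supported by true act-targets $v$ with $p(v)\le m$, each of which supports finitely many elements of the column. By Lemma 4 there are finitely many such $v$. So (1) holds, $A=\{m:\forall k\,\langle m,k\rangle\in X\}$, and if $X$ were c.e., then $A$ would be $\Pi^0_2$, hence $\Delta^0_2$, a contradiction. The same argument works for $Y$ and $B$. $\square$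

## 9. Two correct reductions leave no room for a sound act

It remains to show that $A\not\le_eX\oplus B$ or $B\not\le_eY\oplus A$. Suppose for a contradiction that both reductions exist, and fix $e$ with
$$A=\Gamma_e(X\oplus B)\qquad\text{and}\qquad B=\Lambda_e(Y\oplus A). \tag{4}$$

The first consequence is that correct beliefs are eventually backed by permanent certificates, so that condition (c) is never an obstacle to a correct bet.

**Lemma 6.** For each finite $F\subseteq B$ there is a B-certificate for $e$ covering $F$ that is valid at almost all $v$. Symmetrically, for each finite $D\subseteq A$ there is an A-certificate for $e$ covering $D$ that is valid at almost all $v$.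

**Proof.** For each true Y-target $\tau$ choose $F^\tau\in\mathcal D(\tau)$ with $F^\tau\subseteq B$, and for each $b\in F^\tau$ an axiom $\langle b,E_b,D_b\rangle\in\Lambda_e$ with $E_b\subseteq Y$ and $D_b\subseteq A$; it exists by (4). This gives an evidence $\delta_\tau$. If $\langle m,k\rangle\in E(\delta_\tau)$ and $e\le m<p_e(\tau)$, then $\langle m,k\rangle\in Y$ is supported by a true $\tau'$. As $p(\tau')\le m$, we have $p_e(\tau')\le m<p_e(\tau)$. Choose one such $\tau'$. Start with the number-targets in $F$, which are true, and close under these choices. Since $p_e$ strictly decreases and the branching is finite, the closure is finite. The function $\tau\mapsto\delta_\tau$ on it is a B-certificate $\mathcal T$ covering $F$. All its sets $D(\delta_\tau)$ are contained in $A$, and $\mathrm{low}(\mathcal T)\subseteq Y$. So by (G1) and (2) it is valid at almost all $v$. $\square$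

**Definition.** An X-act $u$ of $e$ is *sound* if it is real and $L_u\subseteq Y$. A Y-act $w$ of $e$ is *sound* if it is real and $L_w\subseteq X$.

A sound act is right about its own side and about the low columns. It may still be wrong about the opposite set, as in Section 4. The next lemma is where a lost bet on one side is turned into a won bet on the other.

**Lemma 7.** There are no sound acts of $e$.

**Proof.** Otherwise let $u$ be the least stage of a sound act of $e$, of either kind. By symmetry let it be an X-act, and write $n=n(u)$, $\varepsilon=\varepsilon(u)=(D,(\langle c,E_c,F_c\rangle)_{c\in D})$ and $\mathcal T=\mathcal T_u$.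

**Step 1: the bet was wrong about $B$.** As $n$ is false and $D\in\mathcal D(n)$, there is $c\in D\setminus A$. We claim $E_c\subseteq X$. Elements $\langle m,k\rangle\in E_c$ with $m<p(u)$ are in $X_u$ by (b), and $X_u\subseteq X$ since $A_u\subseteq A$. Elements with $m\ge p(u)$ have $k<u$, since the axiom is in $\Gamma_{e,u}$. So they are supported by the act-target $u$, which is true because $A_u\in\mathcal D(u)$ and $A_u\subseteq A$. This proves the claim. As $c\notin A=\Gamma_e(X\oplus B)$, we get $F_c\not\subseteq B$.

**Step 2: locating the wrong backing.** Since $\mathcal T$ covers $F(\varepsilon)\supseteq F_c$, $\mathrm{dom}\,\mathcal T$ contains a false number-target. Choose a false $\tau\in\mathrm{dom}\,\mathcal T$ with $p_e(\tau)$ minimal, and let $\delta=\delta_\tau=(F^\tau,(\langle b,E_b,D_b\rangle)_{b\in F^\tau})$, with $F^\tau\in\mathcal D(\tau)$. Since $\mathcal T$ is valid at $u$, we have $D(\delta)\subseteq A_u\subseteq A$. Moreover,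
$$\text{every }\langle m,k\rangle\in E(\delta)\text{ with }m<p_e(\tau)\text{ is in }Y. \tag{5}$$
For $m<e$ this holds because such elements lie in $L_u\subseteq Y$. For $e\le m<p_e(\tau)$ it holds because they are supported by some $\tau'\in\mathrm{dom}\,\mathcal T$ with $p_e(\tau')<p_e(\tau)$, which is true by minimality.

**Step 3: there is a sound Y-act $w$ of $e$ on $\tau$ with evidence $\delta$.** Let $v>u$ be a sufficiently large good stage devoted to the task Y: $(e,\tau,\delta)$; see (G2). As $\mathcal T$ is valid at $u<v$, the target $\tau$ is $<v$ and the axioms of $\delta$ are in $\Lambda_{e,v}$. We check the conditions of the Y-rule.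

* (a) holds since $\tau$ is false and $B_v\subseteq B$.
* (b) holds for large $v$ by $D(\delta)\subseteq A$, (5), (G1) and (2).
* (c) holds for large $v$ by Lemma 6 applied to $D(\delta)\subseteq A$.
* (d1): Let $w$ be a Y-act of $e$ alive at $v$. Then $w\ne u$, since at most one act is performed per stage. If $w>u$, then $u<w$ is an X-act of $e$ with $(\tau,\delta)\in\mathcal T_u$, as (d1) requires. Now let $w<u$. Since $w$ is alive at the good stage $v$, we have $B_w\subseteq B_v\subseteq B$ and $L_w\subseteq X_v\subseteq X$. If $\tau(w)$ were false, $w$ would be a sound act before $u$, contradicting the choice of $u$. If $\tau(w)$ is true, then $B_v\models\tau(w)$ for all large $v$, and $w$ is not alive at such $v$. As there are finitely many $w<u$, for large $v$ no Y-act $w<u$ of $e$ is alive at $v$.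
* (d2): If it fails, there is a Y-act $w<v$ of $e$ alive at $v$ with $(\tau(w),\delta(w))=(\tau,\delta)$. Then $B_w\subseteq B_v\subseteq B$, $L_w\subseteq X_v\subseteq X$ and $\tau$ is false, so $w$ is a sound act as desired.

If (d2) holds, the act is performed at $w:=v$. It is real since $B_v\subseteq B$ and $\tau$ is false, and $L_v\subseteq X_v\subseteq X$ because $\mathcal S_v$ is valid at $v$ and $v$ is good. So it is sound.

**Step 4: the Y-act refutes $B=\Lambda_e(Y\oplus A)$.** As $\tau$ is false, there is $b\in F^\tau\setminus B$. Elements $\langle m,k\rangle\in E_b$ with $m<p_e(\tau)$ are in $Y$ by (5). Those with $m\ge p_e(\tau)=p(w)$ have $k<w$, since the axioms of $\delta$ are in $\Lambda_{e,w}$. So they are supported by the act-target $w$, which is true since $B_w\in\mathcal D(w)$ and $B_w\subseteq B$. Hence $E_b\subseteq Y$. Also $D_b\subseteq D(\delta)\subseteq A$. So $b\in\Lambda_e(Y\oplus A)=B$, a contradiction. $\square$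

## 10. Enumerating $A$ from $B$

We now know that $e$ makes no sound act. Consequently evidence that is correct about $B$ cannot lie about $A$, and this lets $B$ enumerate $A$.

**Lemma 8.** $A\le_eB$.

**Proof.** Let $U$ be the least set of X-targets such that $n\in U$ whenever there is an $e$-evidence $\varepsilon$ for $n$ with

1. $F(\varepsilon)\subseteq B$;
2. every $\langle m,k\rangle\in E(\varepsilon)$ with $m<e$ is in $X$;
3. every $\langle m,k\rangle\in E(\varepsilon)$ with $e\le m<p_e(n)$ is supported by some $n'\in U$.

**Step 1: $U\le_eB$.** By Lemma 5 each of the finitely many columns $m<e$ of $X$ is $\omega$ or finite, so $X^{<e}=\{\langle m,k\rangle\in X:m<e\}$ is c.e. We have $n\in U$ iff there is a finite sequence of X-targets ending in $n$, together with an $e$-evidence for each of them, such that each of these evidences satisfies 1 and 2, and also 3 with $n'$ ranging over the earlier members of the sequence. The set of pairs (sequence with evidences, union of the sets $F(\varepsilon)$ used) satisfying everything except 1 is c.e., since support is decidable and $\Gamma_e$, $X^{<e}$ are c.e. Condition 1 says that the finite union is contained in $B$. So $U\le_eB$.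

It remains to show that $U$ is exactly the set of true X-targets. Then $A=\{a:a\in U\text{ as a number-target}\}\le_eB$.

**Step 2: true targets are in $U$.** We use induction on $p_e(n)$. Let $n$ be true, say $D\in\mathcal D(n)$ with $D\subseteq A$. By (4), for each $c\in D$ there is $\langle c,E_c,F_c\rangle\in\Gamma_e$ with $E_c\subseteq X$ and $F_c\subseteq B$. For the resulting evidence, 1 and 2 hold. If $\langle m,k\rangle\in E_c$ and $e\le m<p_e(n)$, then $\langle m,k\rangle\in X$ is supported by a true $n'$. We have $p_e(n')\le m<p_e(n)$, so $n'\in U$ by induction. Thus 3 holds, and $n\in U$.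

**Step 3: targets in $U$ are true.** We show that a false one would lead to a sound act. Otherwise choose a false $n\in U$ with $p:=p_e(n)$ minimal, and let $\varepsilon$ be an evidence witnessing $n\in U$. The targets $n'\in U$ used in 3 satisfy $p_e(n')\le m<p$, so they are true by minimality. Together with 2, all $\langle m,k\rangle\in E(\varepsilon)$ with $m<p$ are in $X$. Let $v$ be a sufficiently large good stage devoted to X: $(e,n,\varepsilon)$; for large $v$ we have $n<v$ and the axioms of $\varepsilon$ are in $\Gamma_{e,v}$. We check the conditions of the X-rule.

* (a) holds since $n$ is false and $A_v\subseteq A$.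
* (b) holds for large $v$ by $F(\varepsilon)\subseteq B$, by what was just said about $E(\varepsilon)$, and by (G1) and (2).
* (c) holds for large $v$ by Lemma 6 applied to $F(\varepsilon)\subseteq B$.
* (d1) and (d2): An act $u$ violating (d2) has $p(u)=p_e(n)=p$. So it suffices that for large $v$ no X-act $u$ of $e$ with $p(u)\le p$ is alive at $v$. Suppose such a $u$ is alive at the good stage $v$. Then $A_u\subseteq A_v\subseteq A$ and $L_u\subseteq Y_v\subseteq Y$. If $n(u)$ were false, $u$ would be sound, contradicting Lemma 7. So $n(u)$ is true. Then the act-target $u$ is true, since $\mathcal D(n(u))\subseteq\mathcal D(u)$, and $p(u)\le p$. By Lemma 4, $u$ belongs to a finite set not depending on $v$. For large $v$ we have $A_v\models n(u)$ for all $u$ in this set with $n(u)$ true, so $u$ is not alive at $v$, a contradiction.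

Hence the X-act is performed at $v$. It is real, as $A_v\subseteq A$ and $n$ is false. Since $\mathcal T_v$ is valid at the good stage $v$, we have $L_v\subseteq Y_v\subseteq Y$. So it is sound, contradicting Lemma 7. $\square$

**End of the proof of Theorem 2.** Lemma 8 contradicts the hypothesis $A\not\le_eB$. So the two equations in (4) do not hold together for any $e$. Since the list $(\Gamma_e,\Lambda_e)_e$ contains all pairs of c.e. sets of axioms, $A\not\le_eX\oplus B$ or $B\not\le_eY\oplus A$. We have $X\le_eA$ and $Y\le_eB$ by Section 5, and both are non-c.e. by Lemma 5. This proves Theorem 2, and with Section 3 it proves Theorem 1 and the Corollary. $\blacksquare$
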